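\title{The Schubert support of a Grothendieck polynomial is convex in left weak order}

\begin{abstract}
Expand the Grothendieck polynomial $\mathfrak{G}_w$, $w\in S_n$, in Schubert polynomials, and call the set of permutations that occur its Schubert support. We prove that this set is convex in left weak order, and that all its maximal elements have length $\deg_x\mathfrak{G}_w$. After the deformation parameter is split into several variables, $\mathfrak{G}_w$ becomes a positive multiple of the class of an irreducible subvariety $Z$ of the product of the flag variety with projective spaces. The Schubert polynomial $\mathfrak{S}_u$ occurs exactly when the divided difference $\partial_u$ does not kill $[Z]$ and the variety that it produces from $Z$ surjects onto the flag variety. The first condition passes downward in left weak order and the second passes upward.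
\end{abstract}

\section{Introduction}\label{sec:intro}

Permutations $w\in S_n$ are written in one-line notation, $s_i$ is the transposition of $i$ and $i+1$, and $\ell(w)$ is the number of inversions of $w$, which is also the length of a shortest (\emph{reduced}) word for $w$ in the $s_i$. The permutation $ws_i$ is obtained from $w$ by swapping the entries in \emph{positions} $i,i+1$, and it is shorter than $w$ exactly when $w(i)>w(i+1)$. The permutation $s_kw$ is obtained by swapping the \emph{values} $k,k+1$, and it is longer than $w$ exactly when $k$ stands to the left of $k+1$. The longest element is $w_0=n\,(n-1)\cdots1$.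

Let $\beta$ be a formal parameter. On $\mathbb{Z}[\beta][x_1,\dots,x_n]$ consider the operators
\[
\partial_if=\frac{f-s_if}{x_i-x_{i+1}},\qquad \pi_if=\partial_i\bigl((1+\beta x_{i+1})f\bigr)\qquad(1\le i\le n-1),
\]
where $s_i$ swaps $x_i$ and $x_{i+1}$, and put $x^\delta=x_1^{n-1}x_2^{n-2}\cdots x_{n-1}$. The \emph{Schubert polynomials} $\mathfrak{S}_w$ of Lascoux and Sch\"utzenberger and the \emph{Grothendieck polynomials} $\mathfrak{G}_w$ are defined by $\mathfrak{S}_{w_0}=\mathfrak{G}_{w_0}=x^\delta$ and
\[
\mathfrak{S}_{ws_i}=\partial_i\mathfrak{S}_w,\qquad \mathfrak{G}_{ws_i}=\pi_i\mathfrak{G}_w\qquad\text{whenever }\ell(ws_i)<\ell(w).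
\]
The recursions are consistent because both families of operators satisfy the braid relations. The polynomial $\mathfrak{S}_w$ is homogeneous of degree $\ell(w)$. At $\beta=0$ the two recursions coincide, so $\mathfrak{G}_w$ is $\mathfrak{S}_w$ plus terms divisible by $\beta$, and these have higher degree in $x$. There is a unique expansion (Lemma~\ref{lem:expansion})
\begin{equation}\label{eq:expansion}
\mathfrak{G}_w=\sum_{u\in S_n}a_u\,\mathfrak{S}_u,\qquad a_u\in\mathbb{Z}[\beta],
\end{equation}
and the \emph{Schubert support} $\operatorname{Supp}(\mathfrak{G}_w)=\{u\in S_n:a_u\ne0\}$ records which Schubert polynomials are needed to correct $\mathfrak{S}_w$ to $\mathfrak{G}_w$.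

\emph{Left weak order} on $S_n$ is defined by $u\le_Lv$ if $\ell(v)=\ell(vu^{-1})+\ell(u)$; equivalently, some reduced word of $v$ ends in a reduced word of $u$. Its covers are $u<_Ls_ku$ with $\ell(s_ku)=\ell(u)+1$. Write $[u,u']_L=\{v:u\le_Lv\le_Lu'\}$. A subset of $S_n$ is \emph{convex} if it contains $[u,u']_L$ whenever it contains $u$ and $u'$ with $u\le_Lu'$.

In $S_3$ the recursion gives $\mathfrak{G}_{231}=x_1x_2$, $\mathfrak{G}_{312}=x_1^2$, $\mathfrak{G}_{213}=x_1$ and $\mathfrak{G}_{123}=1$, which are Schubert polynomials, and
\[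
\mathfrak{G}_{132}=\partial_1(x_1^2+\beta x_1^2x_2)=x_1+x_2+\beta x_1x_2=\mathfrak{S}_{132}+\beta\,\mathfrak{S}_{231}.
\]
Here $231=s_1\cdot132$ covers $132$ in left weak order. Since $w$ is always the unique shortest element of the support, one might guess that the support is an interval with bottom element $w$. The next example refutes this.

\begin{example}\label{ex:2143}
Along $4321\to4231\to4213\to2413\to2143$ we apply $\pi_2,\pi_3,\pi_1,\pi_2$ to $x_1^3x_2^2x_3$. The first three steps give $x_1^3x_2x_3$, then $x_1^3x_2$, then $g=x_1^2x_2+x_1x_2^2+\beta x_1^2x_2^2$. In the last step, $\partial_2g=x_1^2+x_1(x_2+x_3)+\beta x_1^2(x_2+x_3)$ and $\partial_2(x_3g)=x_1x_2x_3+\beta x_1^2x_2x_3$, so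
\[
\mathfrak{G}_{2143}=x_1(x_1+x_2+x_3)+\beta\,(x_1^2x_2+x_1^2x_3+x_1x_2x_3)+\beta^2x_1^2x_2x_3 .
\]
From $\mathfrak{S}_{3421}=\partial_1x^\delta=x_1^2x_2^2x_3$ we get $\mathfrak{S}_{3241}=\partial_2\mathfrak{S}_{3421}=x_1^2x_2x_3$, $\mathfrak{S}_{2341}=\partial_1\mathfrak{S}_{3241}=x_1x_2x_3$ and $\mathfrak{S}_{3142}=\partial_2\partial_3\mathfrak{S}_{3421}=x_1^2(x_2+x_3)$. Hence
\[
\mathfrak{G}_{2143}=\mathfrak{S}_{2143}+\beta\,(\mathfrak{S}_{3142}+\mathfrak{S}_{2341})+\beta^2\,\mathfrak{S}_{3241}.
\]
We have $2143<_L3142<_L3241$ and $2341<_L3241$. The only cover of $2143$ is $s_2\cdot2143=3142$, so $2143\not\le_L2341$. The support thus has two minimal elements, $2143$ and $2341$, of lengths $2$ and $3$, and one maximal element $3241$, of length $4=\deg_x\mathfrak{G}_{2143}$. It is not an interval, but it is convex: it contains the middle element $3142$ of $[2143,3241]_L$.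
\end{example}

The conjecture posed in \cite{Source}, where it is credited to C.\ and Weigandt, is that $\operatorname{Supp}(\mathfrak{G}_w)$ is convex for all $n$ and all $w\in S_n$. We prove it.

\begin{theorem}\label{thm:convex}
For every $w\in S_n$, the set $\operatorname{Supp}(\mathfrak{G}_w)$ is convex in left weak order.
\end{theorem}

\begin{theorem}\label{thm:top}
Let $w\in S_n$. All $\le_L$-maximal elements of $\operatorname{Supp}(\mathfrak{G}_w)$ have the same length, namely $\deg_x\mathfrak{G}_w$. If $u\in\operatorname{Supp}(\mathfrak{G}_w)$ and $\ell(u)<\deg_x\mathfrak{G}_w$, there is $k$ with $s_ku\in\operatorname{Supp}(\mathfrak{G}_w)$ and $\ell(s_ku)=\ell(u)+1$. Hence the support is the union of the intervals $[u,u']_L$ with $u\le_Lu'$ both in the support and $\ell(u')=\deg_x\mathfrak{G}_w$.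
\end{theorem}

By Example~\ref{ex:2143}, the minimal elements need not have equal length.

Left weak order enters because it governs compositions of divided differences. To each $u$ belongs an operator $\partial_u$, the coefficient $a_u$ is the constant term of $\partial_u\mathfrak{G}_w$, and $\partial_{u'}$ factors through $\partial_v$ when $v\le_Lu'$. So half of convexity is formal: if $u\le_Lv\le_Lu'$ and $u'$ is in the support, then $\partial_v\mathfrak{G}_w\neq0$. The difficulty is to show that the \emph{constant term} of $\partial_v\mathfrak{G}_w$ is nonzero, using that the constant term of $\partial_u\mathfrak{G}_w$ is. Positivity of the coefficients does not give this: the polynomial $\mathfrak{S}_{123}+\mathfrak{S}_{231}$ has nonnegative coefficients and skips $132$.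

The extra input is irreducibility. We realize a homogenized form of $\mathfrak{G}_w$ as a positive multiple of the class of an irreducible variety $Z\subseteq\mathrm{Fl}\times Y$, with $\mathrm{Fl}$ the flag variety and $Y$ a product of projective spaces. A divided difference either kills $[Z]$ or replaces $Z$ by a larger irreducible variety, and a constant term is nonzero exactly when the variety surjects onto $\mathrm{Fl}$. Surjectivity survives enlargement, and this is the missing half. Sections~\ref{sec:algebra} and~\ref{sec:geometry} set up the dictionary, Section~\ref{sec:132} runs the whole argument for $w=132$, Section~\ref{sec:irreducible} treats an arbitrary irreducible $Z$, and Section~\ref{sec:realize} constructs $Z$ for $\mathfrak{G}_w$.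

\section{Schubert coefficients as constant terms}\label{sec:algebra}

For a reduced word $u=s_{i_1}\cdots s_{i_l}$ put $\partial_u=\partial_{i_1}\cdots\partial_{i_l}$. By the braid relations this depends only on $u$. Concatenating reduced words, and using $\partial_k^2=0$ for the last assertion, we get
\begin{equation}\label{eq:factor}
\partial_v=\partial_{vu^{-1}}\partial_u\ \text{ if }u\le_Lv;\qquad
\partial_k\partial_u=\begin{cases}\partial_{s_ku}&\text{if }\ell(s_ku)>\ell(u),\\ 0&\text{if }\ell(s_ku)<\ell(u),\end{cases}
\end{equation}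
since in the last case $u$ has a reduced word beginning with $s_k$.

If $\ell(vs_i)>\ell(v)$ then $\mathfrak{S}_v=\partial_i\mathfrak{S}_{vs_i}$, so $\partial_i\mathfrak{S}_v=0$. Apply the letters of $\partial_u$ to $\mathfrak{S}_v$ from right to left: the result is nonzero exactly when the length drops at each of the $\ell(u)$ steps, and then it is $\mathfrak{S}_{vu^{-1}}$. Thus
\begin{equation}\label{eq:action}
\partial_u\mathfrak{S}_v=\begin{cases}\mathfrak{S}_{vu^{-1}}&\text{if }u\le_Lv,\\0&\text{otherwise,}\end{cases}
\qquad\text{and so}\qquad(\partial_u\mathfrak{S}_v)|_{x=0}=\delta_{uv},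
\end{equation}
because the identity has Schubert polynomial $1$ and the other Schubert polynomials are homogeneous of positive degree.

\begin{lemma}\label{lem:expansion}
The expansion \eqref{eq:expansion} exists and is unique, and $a_u=(\partial_u\mathfrak{G}_w)|_{x=0}=c_u\beta^{\ell(u)-\ell(w)}$ with $c_u\in\mathbb{Z}$, where $c_u=0$ if $\ell(u)<\ell(w)$. Moreover $c_w=1$, and $\deg_x\mathfrak{G}_w=\max\{\ell(u):u\in\operatorname{Supp}(\mathfrak{G}_w)\}$.
\end{lemma}

\begin{proof}
Let $L$ be the $\mathbb{Z}[\beta]$-span of the $n!$ monomials dividing $x^\delta$. If $p,q\le n-i$, then $\partial_i(x_i^px_{i+1}^q)$ is $0$ or, up to sign, a sum of monomials in which both exponents are at most $\max(p,q)-1\le n-i-1$. A monomial of $L$, multiplied by $1$ or by $x_{i+1}$, has both exponents at most $n-i$, so $\partial_i$ and $\pi_i$ preserve $L$, and all $\mathfrak{S}_u,\mathfrak{G}_w$ lie in $L$. By \eqref{eq:action} the $n!$ polynomials $\mathfrak{S}_u$ are linearly independent, so they form a basis of $L\otimes\mathbb{Q}(\beta)$, and the coefficient of $\mathfrak{S}_u$ in $f\in L$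 is $(\partial_uf)|_{x=0}\in\mathbb{Z}[\beta]$.

Give $x_i$ degree $1$ and $\beta$ degree $-1$. Then $\pi_i$ lowers degree by one, so $\mathfrak{G}_w$ is homogeneous of degree $\ell(w)$ and $a_u$ is homogeneous of degree $\ell(w)-\ell(u)$, which gives its form. Setting $\beta=0$ yields $\mathfrak{S}_w=\sum_{\ell(u)=\ell(w)}c_u\mathfrak{S}_u$, so $c_w=1$. Finally, the part of $\mathfrak{G}_w$ of $x$-degree $d$ is $\sum_{\ell(u)=d}a_u\mathfrak{S}_u$, which is nonzero exactly when the support contains an element of length $d$.
\end{proof}

So $u$ lies in the support if and only if $c_u\ne0$, and nothing is lost by setting $\beta=1$.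

\section{Three operations on classes of subvarieties}\label{sec:geometry}

We work over $\mathbb{C}$ with integral singular cohomology. \emph{Subvariety} means nonempty closed irreducible subvariety.

\subsection*{Cycle classes}
A subvariety $Z$ of codimension $c$ in a smooth projective variety $X$ has a class $[Z]\in H^{2c}(X)$. A morphism $f:X\to X'$ of such varieties has a pullback $f^*$ and, by Poincar\'e duality, a pushforward $f_*$. We use the following standard facts.
\begin{itemize}
\item[(A)] $f_*(f^*\gamma\cdot\alpha)=\gamma\cdot f_*\alpha$ (projection formula).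
\item[(B)] $f_*[Z]=d\,[f(Z)]$ if $Z\to f(Z)$ is generically finite of degree $d$, and $f_*[Z]=0$ if $\dim f(Z)<\dim Z$.
\item[(C)] If $f$ is a projective bundle (in particular flat), then $f^*[W]=[f^{-1}(W)]$.
\item[(D)] Let $\Gamma=\sum_Cm_C[C]$, with all $m_C\ge1$, be the class of a nonzero effective cycle of dimension $d$. If $\eta_1,\dots,\eta_d$ are classes of base-point-free divisors, then $\int_X\Gamma\,\eta_1\cdots\eta_d\ge0$, because a general member of such a system contains no $C$ and so cuts out an effective cycle again. If all $\eta_j$ equal the hyperplane class of a projective embedding, the integral is positive. In particular no positive multiple of $\Gamma$ is zero.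
\end{itemize}

\subsection*{The flag variety}
Let $\mathrm{Fl}$ be the variety of flags $F_1\subset\cdots\subset F_n=\mathbb{C}^n$, $\dim F_i=i$. We write $F_i$ also for the tautological bundle, and put $x_i=-c_1(F_i/F_{i-1})$. Then
\[
H^*(\mathrm{Fl})=R:=\mathbb{Z}[x_1,\dots,x_n]/I,
\]
where $I$ is generated by the symmetric polynomials without constant term; the $\mathfrak{S}_u$ ($u\in S_n$) form a $\mathbb{Z}$-basis of $R$; and $x^\delta$ is the class of a point \cite[\S\S10.2--10.4]{FultonYT}. In particular $R$ vanishes in polynomial degree greater than $\ell(w_0)=\dim\mathrm{Fl}$. Since $\partial_i(ef)=e\,\partial_if$ for symmetric $e$, the $\partial_i$ preserve $I$ and act on $R$. Evaluation at $x=0$ is well defined on $R$; it is restriction to a point of $\mathrm{Fl}$.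

Let $Y$ be a smooth connected projective variety. Since $R$ is free, the K\"unneth formula gives $H^*(\mathrm{Fl}\times Y)=\bigoplus_u\mathfrak{S}_u\otimes H^*(Y)$. We write $\alpha=\sum_u\mathfrak{S}_u\otimes\alpha_u$, and $\partial_i$ for $\partial_i\otimes\mathrm{id}$. For $q\in\mathrm{Fl}$ let $\iota_q:Y\to\mathrm{Fl}\times Y$, $y\mapsto(q,y)$. Then $\iota_q^*(f\otimes\gamma)=f(0)\gamma$ for every $q$, and \eqref{eq:action} gives
\begin{equation}\label{eq:coefficient}
\alpha_u=\iota_q^*(\partial_u\alpha).
\end{equation}
For a subvariety $Z\subseteq\mathrm{Fl}\times Y$ put $\operatorname{Supp}(Z)=\{u\in S_n:[Z]_u\ne0\}$. To control it through \eqref{eq:coefficient} we must know what $\partial_i$ and $\iota_q^*$ do to the class of a subvariety.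

\subsection*{Sweeping}
Let $\mathrm{Fl}^{(i)}$ be the variety of partial flags with $F_i$ omitted, and let $p_i:\mathrm{Fl}\times Y\to\mathrm{Fl}^{(i)}\times Y$ forget $F_i$. This is the $\mathbb{P}^1$-bundle of lines in $F_{i+1}/F_{i-1}$, with $\mathcal{O}(-1)=F_i/F_{i-1}$. We claim that
\begin{equation}\label{eq:pushpull}
p_i^*p_{i*}=\partial_i .
\end{equation}
First, $p_{i*}1=0$ for degree reasons, and $p_{i*}x_i=1$ because $x_i=c_1(\mathcal{O}(1))$ has degree $1$ on a fiber. Given a polynomial $f$, write $f=g_0+x_ig_1$ with $g_1=\partial_if$ and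
\[
g_0=f-x_i\partial_if=\frac{x_i\,s_if-x_{i+1}f}{x_i-x_{i+1}}=-\partial_i(x_{i+1}f).
\]
Both $g_0$ and $g_1$ are $s_i$-invariant, hence polynomials in the $x_a$ ($a\ne i,i+1$), $x_i+x_{i+1}$ and $x_ix_{i+1}$. These are, up to sign, Chern classes of the bundles $F_a/F_{a-1}$ and $F_{i+1}/F_{i-1}$, which live on $\mathrm{Fl}^{(i)}$. So $g_0\otimes\gamma$ and $g_1\otimes\gamma$ are pulled back along $p_i$, and (A) gives $p_i^*p_{i*}(f\otimes\gamma)=g_1\otimes\gamma$.

For a subvariety $Z\subseteq\mathrm{Fl}\times Y$ let $Z^{(i)}=p_i^{-1}(p_i(Z))$ be the result of letting $F_i$ move freely while the rest of the flag and the point of $Y$ stay fixed. It is a $\mathbb{P}^1$-bundle over the subvariety $p_i(Z)$, hence a subvariety; it contains $Z$ and has the same projection to $Y$.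

\begin{lemma}[Sweeping]\label{lem:sweep}
Either $\dim Z^{(i)}=\dim Z+1$ and $\partial_i[Z]=d\,[Z^{(i)}]\ne0$ with $d>0$, or $Z^{(i)}=Z$ and $\partial_i[Z]=0$.
\end{lemma}

\begin{proof}
If $\dim p_i(Z)=\dim Z$, then $Z\to p_i(Z)$ is generically finite of some degree $d$, and \eqref{eq:pushpull}, (B) and (C) give $\partial_i[Z]=d\,[Z^{(i)}]$, which is nonzero by (D). Otherwise $p_{i*}[Z]=0$ by (B). The fibers of $p_i$ are curves, so $\dim p_i(Z)=\dim Z-1$ and $\dim Z^{(i)}=\dim Z$; as $Z^{(i)}\supseteq Z$ is irreducible, the two are equal.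
\end{proof}

\subsection*{Restricting to a fiber}
The constant term in $x$ detects surjectivity.

\begin{lemma}[Restriction]\label{lem:fiber}
Let $Z\subseteq\mathrm{Fl}\times Y$ be a subvariety. If $Z\to\mathrm{Fl}$ is not surjective, then $\iota_q^*[Z]=0$. If it is surjective, then $\iota_q^*[Z]$ is the class of a nonzero effective cycle on $Y$, supported on a general fiber of $Z\to\mathrm{Fl}$.
\end{lemma}

\begin{proof}
As $\iota_q^*$ does not depend on $q$, we may choose $q$. If $q$ is not in the image of $Z$, then $\iota_q$ maps into the complement of $Z$, on which $[Z]$ restricts to zero. If $Z\to\mathrm{Fl}$ is surjective, then for general $q$ the fiber $Z\cap(\{q\}\times Y)$ is nonempty of pure dimension $\dim Z-\dim\mathrm{Fl}$; irreducibility of $Z$ is used here. This is the expected dimension, so the intersection is proper and $\iota_q^*[Z]=\sum_Cm_C[C]$, summed over the components $C$ of the fiber, with all $m_C\ge1$ \cite[Prop.~7.1]{FultonIT}.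
\end{proof}

\subsection*{Cutting}
The Grothendieck recursion also multiplies by inhomogeneous factors. A class of a subvariety is homogeneous, so we replace $1+x_i$ by $h+x_i$, with $h$ the hyperplane class of an auxiliary projective space. The products that have a geometric meaning are the initial ones, $\prod_{i\le k}(x_i+h)$: the $x_i$ with $i\le k$ are the Chern roots of $F_k^*$, and $F_k^*$ is a quotient of the trivial bundle $(\mathbb{C}^n)^*$. Let $\mathbb{P}\cong\mathbb{P}^{n-1}$ be the space of lines $[\xi]$ in $(\mathbb{C}^n)^*$, and $h=c_1(\mathcal{O}_{\mathbb{P}}(1))$.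

\begin{lemma}[Cutting]\label{lem:cut}
Let $Z\subseteq\mathrm{Fl}\times Y$ be a subvariety and $1\le k\le n-1$. Then
\[
Z'=\{(F_\bullet,y,[\xi])\in Z\times\mathbb{P}:\ \xi|_{F_k}=0\}
\]
is a subvariety of $\mathrm{Fl}\times Y\times\mathbb{P}$, and $[Z']=\prod_{i=1}^k(x_i+h)\cdot[Z\times\mathbb{P}]$.
\end{lemma}

\begin{proof}
The composite $\mathcal{O}_{\mathbb{P}}(-1)\hookrightarrow(\mathbb{C}^n)^*\to F_k^*$ is a section $\tau$ of the rank $k$ bundle $E=F_k^*\otimes\mathcal{O}_{\mathbb{P}}(1)$ on $Z\times\mathbb{P}$, and it vanishes exactly on $Z'$. Over a small open set $U\subseteq Z$ the surjection $(\mathbb{C}^n)^*\to F_k^*$ splits, so we can choose a frame of $(\mathbb{C}^n)^*$ over $U$ whose first $k$ members map to a frame of $F_k^*$ and whose last $n-k$ members map to zero. In the corresponding homogeneous coordinates $\xi_1,\dots,\xi_n$ on $U\times\mathbb{P}$, the section is $\tau=(\xi_1,\dots,\xi_k)$. These are independent coordinates over $U$, so $\tau$ is a regular section, and its zero scheme over $U$ is $U\times\mathbb{P}^{n-k-1}$. Thus the zero scheme of $\tau$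 is a projective bundle over $Z$, with nonempty fibers because $k\le n-1$; it is reduced and irreducible of codimension $k$ in $Z\times\mathbb{P}$. For a regular section, the class of the zero scheme is $c_k(E)\cap[Z\times\mathbb{P}]$ \cite[Prop.~14.1]{FultonIT}. The bundle $F_k$ has a filtration with quotients $F_i/F_{i-1}$, $i\le k$, so $E$ has Chern roots $x_i+h$ and $c_k(E)=\prod_{i\le k}(x_i+h)$.
\end{proof}

For $k=n$ the locus $Z'$ is empty, in agreement with $\prod_{i\le n}(x_i+h)=h^n=0$.

\section{The case $w=132$}\label{sec:132}

Let $n=3$ and $\beta=1$. A flag is a pair $(p,\lambda)$ of a point $p$ and a line $\lambda\ni p$ in the projective plane, and $\mathbb{P}$ is the dual plane, whose points $\xi$ are lines. Sweeping with $i=1$ moves $p$ along $\lambda$, and sweeping with $i=2$ rotates $\lambda$ about $p$. The condition $\xi|_{F_2}=0$ says $\xi=\lambda$.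

We have $\mathfrak{G}_{132}=\partial_1\bigl((1+x_2)x_1^2\bigr)$ with $x_1^2=\partial_2x^\delta$. The factor $1+x_2$ is not an initial product, but it can be completed to one for free: in $R$ we have $x_1\cdot x_1^2=\partial_2(x_1x^\delta)=0$, since $x_1x^\delta$ has degree $4>3$. So $\mathfrak{G}_{132}=\partial_1\bigl((1+x_1)(1+x_2)\,\partial_2x^\delta\bigr)$ in $R$. Homogenize, and use $x_1^3=0$ again:
\[
\hat f=\partial_1\bigl((x_1+h)(x_2+h)\,x_1^2\bigr)=\partial_1\bigl(h^2x_1^2+hx_1^2x_2\bigr)=h^2\,\mathfrak{S}_{132}+h\,\mathfrak{S}_{231}.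
\]
Geometrically, start from a flag $(p_0,\lambda_0)$, of class $x^\delta$. Sweeping with $i=2$ gives the curve $\{(p_0,\lambda)\}$, cutting with $k=2$ gives the curve $\{(p_0,\lambda,\lambda)\}$ in $\mathrm{Fl}\times\mathbb{P}$, and sweeping with $i=1$ gives the surface
\[
Z=\{(p,\lambda,\xi):\ \xi=\lambda,\ p\in\lambda,\ p_0\in\lambda\}.
\]
Both projections used are injective on the swept varieties, so the degrees in Lemma~\ref{lem:sweep} are $1$ and $[Z]=\hat f$.

We now read the support off $Z$ alone. By \eqref{eq:coefficient} and Lemmas~\ref{lem:sweep} and~\ref{lem:fiber}, $u$ lies in the support when sweeping $Z$ along a reduced word of $u$, from the right, raises the dimension at each step and ends in a variety that surjects onto $\mathrm{Fl}$. We have $Z^{(1)}=Z$. Next,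
\[
Z^{(2)}=\{(p,\lambda,\xi):\ p\in\lambda,\ p\in\xi,\ p_0\in\xi\}
\]
has dimension $3$ and surjects onto $\mathrm{Fl}$: over $(p,\lambda)$ with $p\ne p_0$ lies the single point $\xi=\overline{pp_0}$. Sweeping it with $i=1$ gives $\mathrm{Fl}\times\Lambda$, where $\Lambda\subset\mathbb{P}$ is the pencil of lines through $p_0$, because any two lines $\lambda,\xi$ meet. This gives the following table.
\[
\begin{array}{c|cccccc}
u&123&132&213&231&312&321\\\hline
\text{reduced word}&\text{empty}&s_2&s_1&s_1s_2&s_2s_1&s_1s_2s_1\\
\text{swept variety}&Z&Z^{(2)}&Z&\mathrm{Fl}\times\Lambda&Z^{(2)}&\mathrm{Fl}\times\Lambda\\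
\text{dimension grows each time}&\text{yes}&\text{yes}&\text{no}&\text{yes}&\text{no}&\text{no}\\
\text{surjects onto }\mathrm{Fl}&\text{no}&\text{yes}&\text{no}&\text{yes}&\text{yes}&\text{yes}
\end{array}
\]
The first condition holds on $\{123,132,231\}$, which is closed downward in left weak order, and the second on $\{132,231,312,321\}$, which is closed upward. Their intersection is the support $\{132,231\}$. The general fibers over $\mathrm{Fl}$, a point and a line in $\mathbb{P}$, match the coefficients $h^2$ and $h$. The climb stops at length $2$ because the swept variety has filled $\mathrm{Fl}\times\Lambda$, the largest room available: $\dim(\mathrm{Fl}\times\Lambda)-\dim Z=4-2$. All of this holds in general.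

\section{The support of an irreducible subvariety}\label{sec:irreducible}

Let $Y$ be a smooth connected projective variety, and let $\mathrm{pr}_Y:\mathrm{Fl}\times Y\to Y$ be the projection.

\begin{theorem}\label{thm:irreducible}
Let $Z\subseteq\mathrm{Fl}\times Y$ be a closed irreducible subvariety.
\begin{itemize}
\item[(a)] $\operatorname{Supp}(Z)$ is convex in left weak order.
\item[(b)] Put $D=\dim\mathrm{Fl}+\dim\mathrm{pr}_Y(Z)-\dim Z$. Every $u\in\operatorname{Supp}(Z)$ has $\ell(u)\le D$. If $u\in\operatorname{Supp}(Z)$ and $\ell(u)<D$, there is $k$ with $\ell(s_ku)=\ell(u)+1$ and $s_ku\in\operatorname{Supp}(Z)$.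
\end{itemize}
\end{theorem}

For a word $\mathbf{i}=(i_1,\dots,i_l)$ define $Z_{\mathbf{i}}$ by sweeping from the right: $Z_{\emptyset}=Z$ and $Z_{(i_1,\dots,i_l)}=(Z_{(i_2,\dots,i_l)})^{(i_1)}$. Each $Z_{\mathbf{i}}$ is a subvariety with $\mathrm{pr}_Y(Z_{\mathbf{i}})=\mathrm{pr}_Y(Z)$, and $Z_{\mathbf{j}\mathbf{i}}\supseteq Z_{\mathbf{i}}$ for the concatenation $\mathbf{j}\mathbf{i}$.

\begin{lemma}\label{lem:criterion}
Let $\mathbf{i}$ be any reduced word of $u$.
\begin{itemize}
\item[(i)] If $\partial_u[Z]\ne0$, then $\partial_u[Z]=d\,[Z_{\mathbf{i}}]$ with $d>0$, and $\dim Z_{\mathbf{i}}=\dim Z+\ell(u)$.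
\item[(ii)] $u\in\operatorname{Supp}(Z)$ if and only if $\partial_u[Z]\ne0$ and $Z_{\mathbf{i}}\to\mathrm{Fl}$ is surjective.
\item[(iii)] $[Z]_u$ is zero or the class of a nonzero effective cycle on $Y$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Induct on $\ell(u)$. Write $\mathbf{i}=(i_1)\mathbf{i}'$ and $u=s_{i_1}u'$. From $\partial_{i_1}\partial_{u'}[Z]\ne0$ we get $\partial_{u'}[Z]\neq0$, so $\partial_{u'}[Z]=d'[Z_{\mathbf{i}'}]$ by induction. Then $\partial_{i_1}[Z_{\mathbf{i}'}]\ne0$, which puts us in the first case of Lemma~\ref{lem:sweep}.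

(ii), (iii) By \eqref{eq:coefficient}, $[Z]_u=0$ if $\partial_u[Z]=0$, and otherwise $[Z]_u=d\,\iota_q^*[Z_{\mathbf{i}}]$. By Lemma~\ref{lem:fiber} the latter is zero if $Z_{\mathbf{i}}\to\mathrm{Fl}$ is not surjective, and otherwise it is the class of a nonzero effective cycle, which is nonzero by (D).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:irreducible}(a)]
Let $A$ be the set of $u$ with $\partial_u[Z]\ne0$, and let $B$ be the set of $u$ having some reduced word $\mathbf{i}$ with $Z_{\mathbf{i}}\to\mathrm{Fl}$ surjective. By Lemma~\ref{lem:criterion}(ii), which holds for every reduced word, $\operatorname{Supp}(Z)=A\cap B$.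

The set $A$ is closed downward: if $v\le_Lu'$ and $u'\in A$, then $\partial_{u'v^{-1}}\partial_v[Z]=\partial_{u'}[Z]\ne0$ by \eqref{eq:factor}, so $v\in A$. The set $B$ is closed upward: if $u\le_Lv$ and $\mathbf{i}$ witnesses $u\in B$, let $\mathbf{j}$ be a reduced word of $vu^{-1}$; then $\mathbf{j}\mathbf{i}$ is a reduced word of $v$, and $Z_{\mathbf{j}\mathbf{i}}\supseteq Z_{\mathbf{i}}$ surjects onto $\mathrm{Fl}$. Now if $u\le_Lv\le_Lu'$ with $u,u'\in A\cap B$, then $v\in A$ because of $u'$ and $v\in B$ because of $u$.
\end{proof}

For part (b) we must understand when no further sweep is possible.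

\begin{lemma}\label{lem:chain}
Any two flags are joined by a chain of flags in which consecutive members differ in at most one subspace.
\end{lemma}

\begin{proof}
Induct on $n$. Given $F_\bullet$ and $F'_\bullet$, let $a$ be minimal with $F'_1\subseteq F_a$. If $a>1$, replace $F_{a-1}$ by $F_{a-2}+F'_1$, which has dimension $a-1$ and lies between $F_{a-2}$ and $F_a$; this lowers $a$ by one. After finitely many such moves $F_1=F'_1$, and we apply the induction hypothesis in $\mathbb{C}^n/F_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:irreducible}(b)]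
Let $u\in\operatorname{Supp}(Z)$ have reduced word $\mathbf{i}$, and put $W=Z_{\mathbf{i}}$. By Lemma~\ref{lem:criterion}, $\partial_u[Z]=d\,[W]$ with $d>0$, $\dim W=\dim Z+\ell(u)$, and $W\to\mathrm{Fl}$ is surjective. Since $W\subseteq\mathrm{Fl}\times\mathrm{pr}_Y(Z)$, comparing dimensions gives $\ell(u)\le D$.

Suppose $W^{(k)}=W$ for all $k$. Then $(F_\bullet,y)\in W$ implies $(F'_\bullet,y)\in W$ whenever $F'_\bullet$ differs from $F_\bullet$ in one subspace, hence for all $F'_\bullet$ by Lemma~\ref{lem:chain}. So $W=\mathrm{Fl}\times\mathrm{pr}_Y(Z)$ and $\ell(u)=D$.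

Therefore, if $\ell(u)<D$, there is $k$ with $W^{(k)}\neq W$. By Lemma~\ref{lem:sweep} and (D), $\partial_k\partial_u[Z]=d\,\partial_k[W]$ is a positive multiple of $[W^{(k)}]$, hence nonzero. By \eqref{eq:factor} this forces $\ell(s_ku)=\ell(u)+1$ and $\partial_{s_ku}[Z]\ne0$. The word $(k)\mathbf{i}$ is reduced for $s_ku$, and $Z_{(k)\mathbf{i}}=W^{(k)}\supseteq W$ surjects onto $\mathrm{Fl}$. Lemma~\ref{lem:criterion}(ii) gives $s_ku\in\operatorname{Supp}(Z)$.
\end{proof}

\begin{remark}\label{rem:hypotheses}
If $Y$ is a point, all elements of $\operatorname{Supp}(Z)$ have length $\operatorname{codim}Z$ and convexity says nothing; the factor $Y$ is what lets different lengths occur together. Irreducibility cannot be dropped. Take $n=3$, $Y=\mathbb{P}^2$ with hyperplane class $h$, a point $y\in Y$, and a fiber $C$ of $\mathrm{Fl}\to\mathrm{Fl}^{(1)}$, whose class is $\partial_1x^\delta=\mathfrak{S}_{231}$. The threefold $(\mathrm{Fl}\times\{y\})\cup(C\times Y)$ has class $h^2\mathfrak{S}_{123}+\mathfrak{S}_{231}$, which skips $132$. For $v=132$, one component satisfies the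 surjectivity condition and the other satisfies $\partial_v\neq0$, but neither satisfies both.
\end{remark}

\section{An irreducible variety for $\mathfrak{G}_w$}\label{sec:realize}

From now on $\beta=1$, so $\pi_i=\partial_i(1+x_{i+1})$ acts on $R$. For $f=\sum_uc_u\mathfrak{S}_u\in R$ put $\operatorname{Supp}(f)=\{u:c_u\ne0\}$. Since the $\mathfrak{S}_u$ are a basis of $R$, Lemma~\ref{lem:expansion} shows that the image of $\mathfrak{G}_w|_{\beta=1}$ in $R$ is nonzero and has the same support as $\mathfrak{G}_w$.

\subsection*{The classes built by sweeping and cutting}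
Put $\gamma_k=\prod_{i=1}^k(1+x_i)\in R$. Let $\mathcal{C}\subseteq R$ be the set of elements obtained from $x^\delta$ by a finite sequence of operators, each a $\partial_i$ or a multiplication by some $\gamma_k$ with $1\le k\le n-1$.

\begin{proposition}\label{prop:realize}
Let $f\in\mathcal{C}$ be nonzero. There are a product $Y$ of copies of $\mathbb{P}^{n-1}$ and a subvariety $Z\subseteq\mathrm{Fl}\times Y$ with $\operatorname{Supp}(f)=\operatorname{Supp}(Z)$.
\end{proposition}

Each multiplication will get its own variable $h_l$ and its own projective space. With a single copy of $\mathbb{P}$ this would fail twice over: the degree in $h$ could reach $n$, where $h^n=0$ destroys information, and the section $\xi|_{F_k}$ could not be reused, since it vanishes identically on the locus that it has just cut out. With a fresh factor, the cut is always a projective bundle over the previous variety, and irreducibility is automatic.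

\begin{proof}
Let $f_0=x^\delta,f_1,\dots,f_N=f$ be the successive elements, $f_t=T_tf_{t-1}$, and suppose $r$ of the $T_t$ are multiplications, by $\gamma_{k_1},\dots,\gamma_{k_r}$ in this order. In $R[h_1,\dots,h_r]$, with $\partial_i$ extended $\mathbb{Z}[h]$-linearly, define $\hat f_0=x^\delta$ and $\hat f_t=\hat T_t\hat f_{t-1}$, where $\hat T_t=T_t$ if $T_t=\partial_i$, and $\hat T_t$ is multiplication by $\prod_{i\le k_l}(x_i+h_l)$ if $T_t$ is the $l$-th multiplication. Setting all $h_l=1$ turns $\hat T_t$ into $T_t$, so
\begin{equation}\label{eq:specialize}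
\hat f_t|_{h=1}=f_t .
\end{equation}
Let $r(t)$ be the number of multiplications among $T_1,\dots,T_t$, let $Y_t=(\mathbb{P}^{n-1})^{r(t)}$, and let $h_l$ be the hyperplane class of the $l$-th factor, so that $H^*(\mathrm{Fl}\times Y_t)=R[h_1,\dots,h_{r(t)}]/(h_l^n)$. The element $\hat f_t$ has degree at most $k_l\le n-1$ in $h_l$, and polynomials of degree at most $n-1$ in each $h_l$ map injectively to this quotient. So we may regard $\hat f_t$ as a cohomology class without loss. It is nonzero: $f_t\ne0$ because $f\neq0$ is obtained from $f_t$ by linear operators, and \eqref{eq:specialize} applies.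

We claim that $\hat f_t=e_t[Z_t]$ with $e_t>0$ and $Z_t\subseteq\mathrm{Fl}\times Y_t$ a subvariety. For $t=0$ take a point. If $T_t=\partial_i$, then $e_{t-1}\partial_i[Z_{t-1}]=\hat f_t\ne0$, and Lemma~\ref{lem:sweep} gives the claim with $Z_t=Z_{t-1}^{(i)}$. If $T_t$ is a multiplication, then $\hat f_{t-1}$, viewed on $\mathrm{Fl}\times Y_{t-1}\times\mathbb{P}$, is $e_{t-1}[Z_{t-1}\times\mathbb{P}]$ by (C), and Lemma~\ref{lem:cut} gives the claim with $Z_t=Z_{t-1}'$.

Put $Z=Z_N$, $Y=Y_N$, and write $\hat f_N=\sum_u\mathfrak{S}_u\,\alpha_u(h)$, with $\alpha_u$ of degree at most $n-1$ in each $h_l$. By \eqref{eq:specialize} the coefficient of $\mathfrak{S}_u$ in $f$ is $c_u=\alpha_u(1,\dots,1)$, and it remains to rule out cancellation in this sum. By Lemma~\ref{lem:criterion}(iii), $\alpha_u=e_N[Z]_u$ is zero or the class of a nonzero effective cycle on $Y$. The coefficient of $h_1^{b_1}\cdots h_r^{b_r}$ in $\alpha_u$ is $\int_Y\alpha_u\prod_lh_l^{n-1-b_l}$, which is nonnegative by (D) because the $h_l$ are base-point free. Hence $c_u\ge0$, with $c_u\neq0$ if and only if $\alpha_u\ne0$,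 and since $H^*(Y)$ is torsion-free this holds if and only if $u\in\operatorname{Supp}(Z)$.
\end{proof}

\subsection*{A recursion with initial products only}
It remains to place $\mathfrak{G}_w$ in $\mathcal{C}$. The defining recursion cannot be used as it stands, because a single factor $1+x_{i+1}$ is not geometric: for $n=3$, the class $x_2+h=\mathfrak{S}_{132}-\mathfrak{S}_{213}+h$ has a negative coefficient, so by Lemma~\ref{lem:criterion}(iii) no positive multiple of it is the class of a subvariety. The remedy is to choose the path from $w_0$ to $w$ so that the factors collect into runs $(1+x_{a+1})\cdots(1+x_k)$, and so that the missing factors $1+x_1,\dots,1+x_a$ act trivially at that moment.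

For $1\le m\le n$ let $w^{(m)}$ be the word obtained from $w$ by deleting all values greater than $m$, and let $\sigma_m\in S_n$ have one-line notation $n,n-1,\dots,m+1$ followed by $w^{(m)}$. Then $\sigma_1=w_0$ and $\sigma_n=w$. For $m\ge2$ the value $m$ stands in position $a_m=n-m+1$ of $\sigma_{m-1}$ and in some position $k_m\ge a_m$ of $\sigma_m$, and $\sigma_m$ arises from $\sigma_{m-1}$ by sliding $m$ to the right. Let $G_m\in R$ be the image of $\mathfrak{G}_{\sigma_m}|_{\beta=1}$.

\begin{lemma}\label{lem:recursion}
For $2\le m\le n$, with $a=a_m$ and $k=k_m$, we have in $R$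
\[
G_m=\partial_{k-1}\partial_{k-2}\cdots\partial_a\,(\gamma_k\,G_{m-1}),
\]
and $\gamma_n=1$. Consequently the image of $\mathfrak{G}_w|_{\beta=1}$ in $R$ lies in $\mathcal{C}$.
\end{lemma}

\begin{proof}
We have $\sigma_m=\sigma_{m-1}s_as_{a+1}\cdots s_{k-1}$. In $\sigma_{m-1}$ all entries to the right of $m$ are smaller than $m$, so the length drops at each step, and
\begin{equation}\label{eq:pi}
G_m=\pi_{k-1}\cdots\pi_a\,G_{m-1}.
\end{equation}
Multiplication by $x_b$ commutes with $\partial_i$ when $b\ne i,i+1$. So the factor $1+x_{j+1}$ of $\pi_j$ commutes with $\partial_{j-1},\dots,\partial_a$, and moving all factors to the right gives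
\[
\pi_{k-1}\cdots\pi_a=\partial_{k-1}(1+x_k)\,\partial_{k-2}(1+x_{k-1})\cdots\partial_a(1+x_{a+1})=\partial_{k-1}\cdots\partial_a\prod_{i=a+1}^k(1+x_i).
\]
Next we show that $x_bG_{m-1}=0$ for $b\le a$. By \eqref{eq:pi} at the earlier stages, $G_{m-1}$ is obtained from $x^\delta$ by operators $\pi_i$ with $i\ge a_{m-1}=a+1$ (by none if $m=2$). These commute with multiplication by $x_b$ for $b\le a$, and $x_bx^\delta=0$ in $R$ because its degree exceeds $\ell(w_0)$. Hence $x_bG_{m-1}=0$ and $(1+x_b)G_{m-1}=G_{m-1}$ for $b\le a$, so the product may be extended to $\gamma_k$. Finally $\gamma_n-1$ is symmetric without constant term, so $\gamma_n=1$ in $R$, and the factor is omitted when $k_m=n$. Since $G_1=x^\delta$, induction gives $G_n\in\mathcal{C}$.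
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:convex} and~\ref{thm:top}]
By Lemma~\ref{lem:recursion} and Proposition~\ref{prop:realize}, $\operatorname{Supp}(\mathfrak{G}_w)=\operatorname{Supp}(Z)$ for a subvariety $Z\subseteq\mathrm{Fl}\times Y$. Theorem~\ref{thm:irreducible}(a) gives Theorem~\ref{thm:convex}.

Let $D$ be as in Theorem~\ref{thm:irreducible}(b). The support is nonempty, its elements have length at most $D$, and each element of length less than $D$ has a cover in the support. So the maximal elements are exactly those of length $D$, and $D$ is the largest length in the support, which is $\deg_x\mathfrak{G}_w$ by Lemma~\ref{lem:expansion}. This proves the first two assertions of Theorem~\ref{thm:top}. For the third, the intervals lie in the support by convexity, and every $u$ in the support lies below a maximal element $u'$ of the support, hence in $[u,u']_L$.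
\end{proof}

\begin{example}\label{ex:2143again}
For $w=2143$ we have $\sigma_1=\sigma_2=4321$, $\sigma_3=4213$ (with $a=2$, $k=4$) and $\sigma_4=2143$ (with $a=1$, $k=3$), so $G_4=\partial_2\partial_1(\gamma_3\,\partial_3\partial_2x^\delta)$ and one copy of $\mathbb{P}^3$ suffices. Starting from a flag $E_\bullet$, the first two sweeps give the surface $\{F_1=E_1,\ F_2\subset E_3\}$. The cut sets $\ker\xi=F_3$ and keeps the dimension $2$, and the last two sweeps give $\dim Z=4$. Every $3$-dimensional subspace containing $E_1$ occurs as $F_3$, since it meets $E_3$ in dimension at least $2$; so $\dim\mathrm{pr}_Y(Z)=2$ and $D=6+2-4=4$, as in Example~\ref{ex:2143}.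
\end{example}

\begin{remark}[A wider class]\label{rem:wider}
Let $f\in R[\beta]$ be obtained from a Schubert polynomial $\mathfrak{S}_v$, $v\in S_n$, by any finite sequence of operators $\partial_i$ and multiplications by $\prod_{i\le k}(1+\beta x_i)$ with $1\le k\le n-1$. If $f\ne0$, then its Schubert support in $S_n$ is convex in left weak order, and all its maximal elements have the same length. Indeed, $f$ is homogeneous when $\deg\beta=-1$, so each Schubert coefficient is an integer times a power of $\beta$, and the support does not change at $\beta=1$. By \eqref{eq:action}, $\mathfrak{S}_v=\partial_{v^{-1}w_0}x^\delta$, so $f|_{\beta=1}$ is a nonzero element of $\mathcal{C}$, and Proposition~\ref{prop:realize} and Theorem~\ref{thm:irreducible} apply.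
\end{remark}

\begin{thebibliography}{9}

\bibitem{FultonIT}
Fulton, \emph{Intersection Theory}.

\bibitem{FultonYT}
Fulton, \emph{Young Tableaux}.

\bibitem{Source}
\emph{On the Schubert support of Grothendieck polynomials},
\texttt{https://indico.math.cnrs.fr/\allowbreak event/\allowbreak 14175/\allowbreak contributions/\allowbreak 14506/\allowbreak attachments/\allowbreak 6613/\allowbreak 11696/\allowbreak Judy\%20Chang.pdf}.

\end{thebibliography}
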